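\title{Expanders that embed coarsely into a weak Hilbert space}

\begin{abstract}
We construct a separable weak Hilbert space $Y$ and a sequence of expander graphs that equi-coarsely embeds into $Y$. More generally, every sequence of finite connected simple graphs of bounded degree with $|V_n|\to\infty$ and $\operatorname{girth}(G_n)/\log\log|V_n|\to\infty$ has a subsequence that equi-coarsely embeds into a weak Hilbert space. The space is an $\ell_2$-sum of finite-dimensional blocks. The norm of a block is a supremum of Hilbertian seminorms attached to oriented subforests of the graph, and on every subspace of small dimension this supremum is equivalent to an average of such seminorms over randomly cut forests.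
\end{abstract}

\section{The question and the results}\label{sec:intro}

All Banach spaces are real; complex scalars appear only in Fourier transforms. The Banach--Mazur distance between isomorphic normed spaces is $d_{\mathrm{BM}}(F,F')=\inf\|U\|\,\|U^{-1}\|$, the infimum over all isomorphisms $U:F\to F'$. A graph carries its shortest-path metric $d$, and $e(A,V\setminus A)$ is the number of edges between a set $A$ of vertices and its complement.

\begin{definition}\label{def:basic}
\begin{enumerate}
\item[(1)] A Banach space $Y$ is a \emph{weak Hilbert space} if there are $\delta>0$ and $C<\infty$ such that every finite-dimensional subspace $E\subseteq Y$ contains a subspace $F$ with $\dim F\ge\delta\dim E$ and $d_{\mathrm{BM}}(F,\ell_2^{\dim F})\le C$, for which there is a linear projection of $Y$ onto $F$ of norm at most $C$.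
\item[(2)] A \emph{sequence of expander graphs} is a sequence $(G_n)$ of finite connected graphs with vertex sets $V_n$, all of degree at most a fixed $\Delta$, with $|V_n|\to\infty$, for which there is $h>0$ such that $e(A,V_n\setminus A)\ge h|A|$ whenever $A\subseteq V_n$ and $0<|A|\le|V_n|/2$.
\item[(3)] The sequence $(G_n)$ \emph{equi-coarsely embeds} into $Y$ if there are nondecreasing $\rho,\omega:[0,\infty)\to[0,\infty)$ with $\rho(t)\to\infty$ as $t\to\infty$, and maps $f_n:V_n\to Y$, such that $\rho(d(u,v))\le\|f_n(u)-f_n(v)\|\le\omega(d(u,v))$ for all $n$ and all $u,v\in V_n$.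
\end{enumerate}
\end{definition}

A space isomorphic to a Hilbert space is a weak Hilbert space with $\delta=1$: take $F=E$ and transport the orthogonal projection. Definition~\ref{def:basic}(1) relaxes this by allowing a fixed proportion of the dimensions of $E$ to be discarded. The following question comes from \cite{OWR}.

\begin{quote}
\emph{Let $Y$ be a weak Hilbert space and $(G_n)$ a sequence of expander graphs. Is it true that $(G_n)$ does not equi-coarsely embed into $Y$?}
\end{quote}

In the simplest case the answer is yes.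

\begin{proposition}\label{prop:hilbert}
A sequence of expander graphs does not equi-coarsely embed into a space isomorphic to a Hilbert space.
\end{proposition}

\begin{proof}
An isomorphism only rescales $\rho$ and $\omega$, so let $Y$ be a Hilbert space. Write $V=V_n$. Every $A\subseteq V$ satisfies $e(A,V\setminus A)\ge h\min(|A|,|V\setminus A|)\ge h|A||V\setminus A|/|V|$. For $f:V\to\mathbb R$, apply this to $A=\{f>s\}$ and integrate over $s\in\mathbb R$:
\[
\sum_{\{u,v\}\text{ edge}}|f(u)-f(v)|\ \ge\ \frac h{|V|}\sum_{\{u,v\}\subseteq V}|f(u)-f(v)| .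
\]
The same inequality holds for $f:V\to Y$: apply it to $\langle f,g\rangle$, where $g$ is a standard Gaussian vector in the span of $f(V)$, and use $\mathbb E|\langle y,g\rangle|=\sqrt{2/\pi}\,\|y\|$. For $f=f_n$ the left side is at most $\frac12\Delta|V|\,\omega(1)$. A ball of integer radius $t$ has at most $1+\Delta+\dots+\Delta^t\le(\Delta+1)^t$ vertices, so at least $\frac12|V|(|V|-(\Delta+1)^t)$ pairs are at distance greater than $t$. Hence $\rho(t)\big(1-(\Delta+1)^t/|V_n|\big)\le\Delta\omega(1)/h$, and $n\to\infty$ gives $\rho(t)\le\Delta\omega(1)/h$ for all $t$, a contradiction.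
\end{proof}

One would guess that this argument survives in a weak Hilbert space. The span $E$ of $f_n(V_n)$ contains a Euclidean subspace $F$ of proportional dimension, and composing $f_n$ with the projection onto $F$ gives a map that is still bounded on edges, so its average distance is bounded. What is missing is a reason for the projection to retain any of the distances. In the example below, $f_n$ is spread evenly over many Euclidean ``levels'' of rapidly growing dimension; almost all dimensions belong to the top level, which carries only a small share of $f_n$. The answer to the question is no.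

\begin{theorem}\label{thm:main}
There are a separable weak Hilbert space $Y$ and a sequence of expander graphs that equi-coarsely embeds into $Y$.
\end{theorem}

Expansion plays no role in the construction; only degree and girth do. The girth of a graph is the length of its shortest cycle ($\infty$ if there is none), and $\log$ is the natural logarithm.

\begin{theorem}\label{thm:strong}
Let $(G_n)$ be finite connected simple graphs of degree at most $\Delta$ with $|V_n|\to\infty$ and $\operatorname{girth}(G_n)/\log\log|V_n|\to\infty$. Then there are a subsequence $(G_{n_j})_{j\ge1}$, a weak Hilbert space $Y$ (with $\delta=\frac34$ and $C$ an absolute constant, independent even of $\Delta$), and maps $f_j:V_{n_j}\to Y$ with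
\[
\tfrac1{50}\sqrt{\min\big(\tfrac12 d(u,v),\,j+1\big)}\ \le\ \|f_j(u)-f_j(v)\|\ \le\ 8\,d(u,v)\qquad(u\ne v).
\]
\end{theorem}

The space $Y$ that we construct is an $\ell_2$-sum of finite-dimensional spaces, hence separable.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
Let $q$ run over the primes $q\equiv1\pmod{20}$, of which there are infinitely many by Dirichlet's theorem; by quadratic reciprocity $5$ is a square modulo $q$. For large $q$, Lubotzky, Phillips and Sarnak \cite{LPS} give a connected $6$-regular graph with $|V|=q(q^2-1)/2\le q^3$ vertices, second largest adjacency eigenvalue $\lambda_2\le2\sqrt5$, and girth at least $2\log_5q\ge\frac23\log_5|V|$; in particular the graph is simple for large $q$. Let $\mathcal A$ be the adjacency matrix, $|A|\le|V|/2$, and $g=1_A-|A|/|V|$, which is orthogonal to the constants. Then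
\[
e(A,V\setminus A)=\langle(6-\mathcal A)g,g\rangle\ge(6-\lambda_2)\frac{|A||V\setminus A|}{|V|}\ge(3-\sqrt5)|A| .
\]
So these graphs are expanders to which Theorem~\ref{thm:strong} applies, and the subsequence $(G_{n_j})$ is again a sequence of expanders. Take $\omega(t)=8t$ and
\[
\rho(t)=\tfrac1{50}\min\Big(\sqrt{t/2},\ \inf\big\{\sqrt{j+1}:\ \operatorname{diam}G_{n_j}\ge t\big\}\Big),\qquad\inf\emptyset=\infty .
\]
This function is finite and nondecreasing. For $u,v\in V_{n_j}$ the index $j$ competes in the infimum at $t=d(u,v)$, so $\rho(d(u,v))\le\|f_j(u)-f_j(v)\|$. Given $T$, only finitely many $j$ have $\sqrt{j+1}<T$, and they drop out of the infimum once $t$ exceeds their diameters; hence $\rho(t)\to\infty$.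
\end{proof}

\noindent\textbf{Conventions.} A seminorm is \emph{Hilbertian} if its square is a positive semidefinite quadratic form; such seminorms are written $|\cdot|$. Sums and averages of squares of Hilbertian seminorms are again squares of Hilbertian seminorms. A real operator between Hilbert spaces and its complexification have the same norm, and $\|U\otimes U'\|=\|U\|\,\|U'\|$. We write $G[A]$ for the subgraph induced on $A$, $\delta_v$ for the indicator function of the point $v$, and $1_W$ for multiplication by the indicator function of $W$.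

\section{Reduction to finite-dimensional blocks}\label{sec:blocks}

Each graph $G_{n_j}$ will be mapped into its own finite-dimensional space $X^{(j)}$. For the $\ell_2$-sum to be a weak Hilbert space, an $N$-dimensional subspace $E$ must be handled in all blocks at once. If the dimensions grow fast enough, the early blocks can be discarded at the price of a small codimension, one critical block may cost another small codimension, and the infinitely many later blocks must cost nothing. The next definition asks for exactly this. It provides the Euclidean structure as a seminorm bounded on the whole block, which yields the projection for free.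

\begin{definition}\label{def:W}
A finite-dimensional normed space $X$ has \emph{property $\mathcal W(w,C)$} if for every integer $N\ge1$ there is a subspace $X'\subseteq X$ with $\operatorname{codim}X'\le N/8$, and $X'=X$ if $N\le w$, such that for every subspace $\mathcal E\subseteq X$ with $\dim\mathcal E\le N$ there is a Hilbertian seminorm $|\cdot|_*$ on $X$ with
\[
|y|_*\le C\|y\|\quad(y\in X),\qquad\qquad \|y\|\le C|y|_*\quad(y\in\mathcal E\cap X').
\]
\end{definition}

\begin{proposition}\label{prop:block}
There is an absolute constant $C$, and for all integers $D\ge2$, $\Delta\ge2$ a constant $\Gamma(D,\Delta)$, with the following property. If $w_*\ge1$ and $G$ is a finite connected simple graph of degree at most $\Delta$ with vertex set $V$ and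
\[
\operatorname{girth}(G)\ge\Gamma(D,\Delta)\,\big(1+\log w_*+\log\log(e^2|V|)\big),
\]
then there are a finite-dimensional normed space $X\ne0$ with property $\mathcal W(w,C)$ for some integer $w\ge w_*$, and a map $f:V\to X$ with
\[
\tfrac1{50}\sqrt{\min\big(\tfrac12d(u,v),D\big)}\le\|f(u)-f(v)\|\le8\,d(u,v)\qquad(u\neq v).
\]
\end{proposition}

The essential point is that $C$ does not depend on $D$.

\begin{proof}[Proof of Theorem~\ref{thm:strong} from Proposition~\ref{prop:block}]
We may assume $\Delta\ge2$. Put $k_0=w^{(0)}=0$. For $j=1,2,\dots$ apply Proposition~\ref{prop:block} with $D=j+1$ and $w_*=\max(1,8k_{j-1}+w^{(j-1)})$ to a graph $G_{n_j}$ with $n_j>n_{j-1}$; the girth condition holds for all large $n$, because $(1+\log w_*+\log\log(e^2|V_n|))/\log\log|V_n|\to1$. This gives $X^{(j)}$ with property $\mathcal W(w^{(j)},C)$, where $w^{(j)}\ge8k_{j-1}+w^{(j-1)}$, and a map $f_j$; put $k_j=k_{j-1}+\dim X^{(j)}$. Let $Y=(\bigoplus_jX^{(j)})_{\ell_2}$, with $f_j$ taking values in the $j$-th summand. It remains to show that $Y$ is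 a weak Hilbert space.

Let $E\subseteq Y$ with $\dim E=N\ge1$, and let $j_0\ge0$ be least with $N\le w^{(j_0+1)}$; it exists since $w^{(j)}\ge8k_{j-1}\to\infty$. Let $X'^{(j)}\subseteq X^{(j)}$ be given by Definition~\ref{def:W} for this $N$. For $j>j_0$ we have $N\le w^{(j_0+1)}\le w^{(j)}$, so $X'^{(j)}=X^{(j)}$. If $j_0=0$ put $E'=E$. If $j_0\ge1$ put
\[
E'=\{y\in E:\ y_j=0\text{ for }j<j_0,\ \ y_{j_0}\in X'^{(j_0)}\};
\]
as $N>w^{(j_0)}\ge8k_{j_0-1}$, the codimension of $E'$ in $E$ is at most $k_{j_0-1}+N/8\le N/4$. For $j\ge\max(j_0,1)$ let $\mathcal E_j\subseteq X'^{(j)}$ be the image of $E'$ in the $j$-th summand and $|\cdot|_{*,j}$ the seminorm given for $\mathcal E_j$. The Hilbertian seminorm $|y|_*^2=\sum_{j\ge\max(j_0,1)}|y_j|_{*,j}^2$ satisfies $|y|_*\le C\|y\|$ on $Y$ and $\|y\|\le C|y|_*$ on $E'$. Hence $d_{\mathrm{BM}}(E',\ell_2^{\dim E'})\le C^2$. With a $|\cdot|_*$-orthonormal basis $(y_i)$ of $E'$, the projection $\Pi y=\sum_i\langle y,y_i\rangle_*\,y_i$ of $Y$ onto $E'$ satisfies $\|\Pi y\|\le C|\Pi y|_*\le C|y|_*\le C^2\|y\|$.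 Finally $\dim E'\ge\frac34N$.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:block}. The integers $D,\Delta\ge2$ are fixed, and $r=1-\frac1D$. By Bernoulli's inequality $r^{D/2}\ge\frac12$, so $r^j\ge\frac14$ for $0\le j\le D$; also $\frac1D\le1-r^2\le\frac2D$.

\section{The tree kernel and the cost of cutting}\label{sec:model}

This section contains the model computation and explains the design; it is not used in the proofs.

Suppose first that $G$ is a tree. Choose a root, attach an infinite ray to it, and let $p$ move every point one step toward the end of the ray. Put $S\delta_x=\sum_{j\ge0}r^j\delta_{p^j(x)}\in\ell_2$; formally $S=(1-rP)^{-1}$ with $P\delta_x=\delta_{p(x)}$. The orbits of $u$ and $v$ first meet after $a$ and $a'$ steps, where $a+a'=d(u,v)$, and coincide afterward. Therefore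
\begin{equation}\label{eq:kernel}
\langle S\delta_u,S\delta_v\rangle=\sum_{j\ge0}r^{a+j}r^{a'+j}=\frac{r^{d(u,v)}}{1-r^2}.
\end{equation}
There are two consequences. First, with $n=d(u,v)$,
\[
|S(\delta_u-\delta_v)|^2=\frac{2(1-r^n)}{1-r^2}=\frac2{1+r}\,(1+r+\dots+r^{n-1}),
\]
which is at most $2$ for an edge and at least $\frac14\min(n,D)$ in general: these are the bounds of Proposition~\ref{prop:block}, in a Hilbert space. Second, the norm $|Sg|$ of a function $g$ on the tree does not depend on the root. The ray is there for this reason: it keeps the geometric series in \eqref{eq:kernel} from stopping at the root.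

A graph of large girth has many subsets $A$ that induce forests, each with its operator $S_A$, and one is led to the norm $\sup_A|S_A1_Ag|$ on $\mathbb R^V$. It fails on a single edge $\{u,v\}$. If $A$ contains $u$ but not $v$, then $|S_A1_A(\delta_u-\delta_v)|=|S_A\delta_u|=(1-r^2)^{-1/2}\ge\sqrt{D/2}$, so neighbors are as far apart as distant points. Restriction to a subset is not a bounded operation for the tree norm, and overcoming this is the heart of the proof.

The first remedy is to cut gradually. Replace $g$ by $L$ copies $L^{-1/2}g$, called levels, and $A$ by a chain $A_1\subseteq\dots\subseteq A_L=A$, where $A_l=\{t\le l\}$ for a function $t$ that changes by at most $1$ along edges. Level $l$ is restricted to $A_l$, and all levels use the operator $S_A$. An edge is cut on at most one level, so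
\[
\sum_l\big|S_A1_{A_l}L^{-1/2}(\delta_u-\delta_v)\big|^2\le2+\frac1{L(1-r^2)}\le2+\frac DL ,
\]
which is bounded when $L\ge D$. Distant points are still seen to be far apart by a chain with $u,v\in A_1$.

This repairs the embedding but not property $\mathcal W$. There, one Hilbertian seminorm has to dominate the seminorms of all chains on a given subspace, whose vectors are not spread evenly over the levels. Passing from one chain to another produces errors that occupy a few levels at each vertex but have $\ell_2$-norm of the order of the vector itself, and $S_A$ can magnify such an error by $\sqrt{D/2}$, as it does for $\delta_u$. Since $C$ may not depend on $D$, we need a second remedy: a Hilbertian norm on the levels that measures a vector occupying few levels in a weak norm $\flat$ in which $S_A$ is bounded by $2$, and measures a vector constant across the levels in a strong norm $\sharp$ in which \eqref{eq:kernel} approximately holds. With scalar coefficients all norms are proportional, so the scalar $r$ is replaced by a matrix.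

\section{The fiber and the level norm}\label{sec:level}

All objects in this section depend only on $D$ and $\Delta$.

\subsection*{The fiber} We want a matrix $\Phi$ that acts on some vector $\theta$ almost as the scalar $r$ in one Euclidean norm and is very small in another. A truncated shift $J$ has both features: it nearly fixes the constant vector, and geometric weights make it small. We use a function of $J$ instead of $rJ$, for a reason given in Remark~\ref{rem:phi}. Let
\[
\epsilon=\frac1{2\sqrt{\Delta+1}},\qquad\phi(\zeta)=1-\sqrt{1-\zeta}=\sum_{j\ge1}\alpha_j\zeta^j\quad(|\zeta|<1).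
\]
The binomial series gives $\alpha_1=\frac12$ and $\alpha_{j+1}=\alpha_j\,(j-\frac12)/(j+1)$, so $\alpha_j>0$, and $\sum_j\alpha_j=\lim_{\zeta\uparrow1}\phi(\zeta)=1$. By dominated convergence there is an integer $Q>D$ with
\[
\nu:=\sum_j\alpha_j\min(j/Q,1)^{1/2}\le\frac1{8D}.
\]
On $\mathbb R^Q$, with basis $e_0,\dots,e_{Q-1}$, let $|h|_\sharp^2=\sum_ih_i^2$ and $|h|_\flat^2=\sum_i\epsilon^{2i}h_i^2$, so that $\epsilon^Q|h|_\sharp\le|h|_\flat\le|h|_\sharp$. Let $Je_i=e_{i+1}$ for $i<Q-1$, $Je_{Q-1}=0$, and
\[
\Phi=r\phi(J)=r\sum_{j\ge1}\alpha_jJ^j,\qquad\theta=Q^{-1/2}\sum_ie_i .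
\]

\begin{lemma}\label{lem:fiber}
We have $\Phi^Q=0$, $\|\Phi\|_\sharp\le r$, $\|\Phi\|_\flat\le\epsilon$ and $|\theta|_\flat\le|\theta|_\sharp=1$. Moreover $|\Phi^j(\Phi-1)\theta|_\sharp\le\frac2Dr^j$ for $j\ge0$, and $|\Phi^j\theta|_\sharp\ge\frac18$ for $0\le j<D$.
\end{lemma}

\begin{proof}
The first claims follow from $J^Q=0$, $\|J\|_\sharp\le1$, $\|J\|_\flat\le\epsilon$ and $\sum\alpha_j=1$. Since $\theta-J^j\theta=Q^{-1/2}\sum_{i<\min(j,Q)}e_i$ has $\sharp$-norm $\min(j/Q,1)^{1/2}$, we get $|(\Phi-r)\theta|_\sharp=r\,|\sum_j\alpha_j(J^j\theta-\theta)|_\sharp\le\nu$. Hence $|(\Phi-1)\theta|_\sharp\le\nu+\frac1D\le\frac2D$. From $\Phi^j-r^j=\sum_{i<j}\Phi^{j-1-i}r^i(\Phi-r)$ we get $|\Phi^j\theta-r^j\theta|_\sharp\le j\nu\le\frac18$ for $j<D$, while $r^j\ge\frac14$.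
\end{proof}

\subsection*{The level norm} Fix an integer $L\ge\epsilon^{-4Q}$. A vector constant across the levels has its Fourier transform concentrated near frequency $0$, and a vector on few levels has a flat Fourier transform. So we weight the weak norm by a function of the frequency that is integrable but blows up at $0$, and cap the result by the strong norm. For $g=(g_l)_{l=1}^L$ with $g_l\in\mathbb R^Q$ let $\hat g(\lambda)=\sum_lg_le^{il\lambda}$ and
\[
|g|_\beta^2=\frac1{2\pi}\int_{-\pi}^\pi|\hat g(\lambda)|_\flat^2\,|\lambda|^{-1/2}d\lambda,\qquad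
|g|_\Lambda^2=\inf\Big\{\sum_l|a_l|_\sharp^2+|b|_\beta^2:\ g=a+b\Big\},
\]
where $a,b\in(\mathbb R^Q)^L$. This is the quotient norm of a finite-dimensional Hilbert space of pairs $(a,b)$ under $(a,b)\mapsto a+b$, hence a Hilbertian norm. Put
\[
\kappa^2=\frac1{2\pi}\int_{-\pi}^\pi|\lambda|^{-1/2}d\lambda=\frac2{\sqrt\pi},\qquad\kappa<1.07,\qquad M=\kappa\sqrt L .
\]
For a countable set $\Xi$ let $\mathcal C(\Xi)$ be the space of finitely supported functions $c:\Xi\to(\mathbb R^Q)^L$, with components $c_l(\xi)\in\mathbb R^Q$. Put $|c|_\Lambda^2=\sum_\xi|c(\xi)|_\Lambda^2$, $|c|_\beta^2=\sum_\xi|c(\xi)|_\beta^2$, $|c|_\sharp^2=\sum_{\xi,l}|c_l(\xi)|_\sharp^2$, and likewise $|c|_\flat^2$. Choosing decompositions point by point shows that $|c|_\Lambda^2$ is the infimum of $|a|_\sharp^2+|b|_\beta^2$ over $c=a+b$ in $\mathcal C(\Xi)$. An operator $U$ on $\ell_2(\Xi)\otimes\mathbb R^Q$ has two norms $\|U\|_\sharp,\|U\|_\flat$, and if it preserves finite supports it acts on $\mathcal C(\Xi)$ level by level, $(Uc)_l=Uc_l$.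

\begin{lemma}\label{lem:level}
Let $c\in\mathcal C(\Xi)$.
\begin{enumerate}
\item[(L1)] \emph{(Operators.)} For $U$ as above, $|Uc|_\Lambda\le\max(\|U\|_\sharp,\|U\|_\flat)\,|c|_\Lambda$.
\item[(L2)] \emph{(Few levels.)} If each $c(\xi)$ has at most $k$ nonzero levels, then $|c|_\Lambda\le\kappa\sqrt k\,|c|_\flat$. In particular $|c|_\Lambda\le M|c|_\flat$ always.
\item[(L3)] \emph{(Truncation.)} For $\tau:\Xi\to\{1,\dots,L+1\}$ let $(\chi_\tau c)_l(\xi)=c_l(\xi)$ if $\tau(\xi)\le l$, and $0$ otherwise. Then $|\chi_\tau c|_\Lambda\le2|c|_\Lambda$.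
\item[(L4)] \emph{(Constant levels.)} Let $x:\Xi\to\mathbb R^Q$ be finitely supported. If $c_l=L^{-1/2}x$ for all $l$, then $|c|_\Lambda\ge\frac13|x|_\sharp$. If each $c_l$ is $L^{-1/2}x$ or $0$, then $|c|_\Lambda\le|x|_\sharp$.
\end{enumerate}
\end{lemma}

For example, $e_{Q-1}$ placed on one level has $\Lambda$-norm at most $\kappa\epsilon^{Q-1}$, while $L^{-1/2}e_{Q-1}$ placed on every level, a vector of the same $\sharp$-norm, has $\Lambda$-norm at least $\frac13$.

\begin{proof}
(L1) If $c=a+b$, then $Uc=Ua+Ub$ and $|Ua|_\sharp\le\|U\|_\sharp|a|_\sharp$. The Fourier transform in $l$ of $Ub$ at $\lambda$ is $U\hat b(\lambda)$, so $|Ub|_\beta\le\|U\|_\flat|b|_\beta$.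

(L2) Take $a=0$. At each point $\xi$, $|\hat c(\lambda)|_\flat\le\sum_l|c_l|_\flat\le\sqrt k\,(\sum_l|c_l|_\flat^2)^{1/2}$; now integrate against the weight.

(L3) Apply $\chi_\tau$ to both parts of $c=a+b$. On $a$ it is a contraction. For $b$ we may work at one point $\xi$ and, since $|\cdot|_\flat^2$ is a weighted sum of squares of coordinates, with one scalar coordinate. After multiplication by $e^{-i\tau(\xi)\lambda}$, the claim is: if $f$ and $g$ are trigonometric polynomials with frequencies $\ge0$ and $<0$ respectively, then $\|f\|\le2\|f+g\|$ in $L_2(|\lambda|^{-1/2}d\lambda)$. The idea is to compare the weight with an analytic function of small argument, against which $f$ and $g$ are orthogonal. Let $\Omega(\zeta)=(1-\zeta)^{-1/2}$, analytic in the disc. For $|\zeta|=1$ and $0\le s<1$ we have $|1-\zeta|\le|1-s\zeta|+(1-s)\le2|1-s\zeta|$, so $|\Omega(s\zeta)|\le\sqrt2\,|1-\zeta|^{-1/2}$, which is integrable. By dominated convergence as $s\uparrow1$, $\int_{-\pi}^\pi e^{ik\lambda}\Omega(e^{i\lambda})\,d\lambda=0$ for $k\ge1$; as $f\bar g$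 has frequencies $\ge1$, $\int f\bar g\,\Omega=0$. Write $\Omega(e^{i\lambda})=\varpi e^{i\psi}$ with $\varpi>0$. Since $\operatorname{Re}(1-\zeta)\ge0$, we have $|\psi|\le\pi/4$, and so $|1-\frac1{\sqrt2}e^{i\psi}|^2=\frac32-\sqrt2\cos\psi\le\frac12$. Therefore
\[
\Big|\int f\bar g\,\varpi\Big|=\Big|\int f\bar g\,\big(\varpi-\tfrac1{\sqrt2}\Omega\big)\Big|\le\tfrac1{\sqrt2}\|f\|_\varpi\|g\|_\varpi ,
\]
and $\|f+g\|_\varpi^2\ge\|f\|_\varpi^2+\|g\|_\varpi^2-\sqrt2\|f\|_\varpi\|g\|_\varpi=\frac12\|f\|_\varpi^2+(\frac1{\sqrt2}\|f\|_\varpi-\|g\|_\varpi)^2\ge\frac12\|f\|_\varpi^2$. Finally $\frac2\pi|\lambda|\le|1-e^{i\lambda}|\le|\lambda|$ gives $|\lambda|^{-1/2}\le\varpi\le(\pi/2)^{1/2}|\lambda|^{-1/2}$, so $\|f\|^2\le2(\pi/2)^{1/2}\|f+g\|^2\le4\|f+g\|^2$ for the original weight.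

(L4) For the upper bound take $b=0$. For the lower bound work at one point, where $x$ has value $h$, and let $c=a+b$. By Parseval, $\sum_l|a_l|_\sharp^2=\frac1{2\pi}\int|\hat a|_\sharp^2$. For $|\lambda|\le1/L$ the choice of $L$ gives $|\lambda|^{-1/2}|\hat b|_\flat^2\ge L^{1/2}\epsilon^{2Q}|\hat b|_\sharp^2\ge|\hat b|_\sharp^2$, and $|\hat a|_\sharp^2+|\hat b|_\sharp^2\ge\frac12|\hat c|_\sharp^2$. On this range $|\sin(L\lambda/2)|\ge2\sin(\frac12)\cdot L|\lambda|/2\ge0.95\,L|\lambda|/2$ by concavity, and $|\sin(\lambda/2)|\le|\lambda|/2$, so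
\[
|\hat c(\lambda)|_\sharp=L^{-1/2}|h|_\sharp\Big|\frac{\sin(L\lambda/2)}{\sin(\lambda/2)}\Big|\ge0.95\,L^{1/2}|h|_\sharp .
\]
Hence $|c|_\Lambda^2\ge\frac1{2\pi}\cdot\frac2L\cdot\frac12\cdot0.9\,L|h|_\sharp^2\ge\frac19|h|_\sharp^2$.
\end{proof}

\section{Oriented forests}\label{sec:forests}

Let $G$ be a finite connected simple graph of degree at most $\Delta$ with vertex set $V$, and let $\Xi=V\sqcup(V\times\{1,2,\dots\})$, which holds a ray over every vertex. For $\xi\in\Xi$ let $\bar\xi=\xi$ if $\xi\in V$ and $\bar\xi=o$ if $\xi=(o,k)$. For $A\subseteq\Xi$ we regard $\mathcal C(A)$ as the subspace of $\mathcal C(\Xi)$ of functions supported in $A$.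

Let $A\subseteq V$ induce a forest. Choose a root in each component of $G[A]$, and let $A^+$ be $A$ together with the rays $(o,1),(o,2),\dots$ over the roots $o$. Let $p:A^+\to A^+$ send each non-root vertex to its parent, $o\mapsto(o,1)$, and $(o,k)\mapsto(o,k+1)$. The operator $P\delta_\xi=\delta_{p(\xi)}$ on $\ell_2(A^+)$ is called an \emph{orientation} of $A$. If a map $p$ is at most $k$-to-one, then $\|P\|\le\sqrt k$ by the Cauchy--Schwarz inequality. All maps $p$ below are at most $(\Delta+1)$-to-one, so $\|P\otimes\Phi\|_\flat\le\sqrt{\Delta+1}\,\epsilon=\frac12$; this is what $\epsilon$ was chosen for. The matrix version of the operator $S$ of Section~\ref{sec:model} is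
\begin{equation}\label{eq:SP}
S_P=(1-P\otimes\Phi)^{-1}=\sum_{j<Q}P^j\otimes\Phi^j,\qquad\|S_P\|_\flat\le2,\qquad\|S_P^{-1}\|_\flat\le\tfrac32 .
\end{equation}
By (L2),
\begin{equation}\label{eq:crude}
|S_Pc|_\Lambda\le2M|c|_\flat\qquad(c\in\mathcal C(A)).
\end{equation}
Because $\Phi$ is nilpotent, $S_P$ has finite range: for $c\in\mathcal C(A)$,
\begin{equation}\label{eq:local}
(S_Pc)_l(\xi)=\sum_{j<Q}\ \sum_{x\in A:\ p^j(x)=\xi}\Phi^jc_l(x),\qquad\text{and every such $x$ has }d(x,\bar\xi)<Q .
\end{equation}

\subsection*{Cutting} Call $\tau:V\to\mathbb Z$ \emph{slow} if $|\tau(u)-\tau(v)|\le1$ whenever $d(u,v)\le Q$. Constants are slow; maxima, minima, negatives and integer translates of slow functions are slow; and $\lfloor d(\cdot,W)/Q\rfloor$, $\lceil d(\cdot,W)/Q\rceil$ are slow for $W\ne\emptyset$, since reals at distance at most $1$ have integer parts at distance at most $1$. We extend $\tau$ to $\Xi$ by $\tau(\xi)=\tau(\bar\xi)$. The next lemma resolves the difficulty of Section~\ref{sec:model}: cutting along a slow function costs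 a factor $2$ and an error in the weak norm, with no dependence on $D$.

\begin{lemma}\label{lem:cut}
Let $P$ be an orientation of $A$, let $\tau:V\to\{1,\dots,L+1\}$ be slow, and let $c\in\mathcal C(A)$.
\begin{enumerate}
\item[(a)] If $c_l(x)=0$ unless $l=\tau(x)$, then $|S_Pc|_\Lambda\le4|c|_\flat$.
\item[(b)] In general, $|S_P\chi_\tau c|_\Lambda\le2|S_Pc|_\Lambda+4\sqrt2\,\kappa\,|c|_\flat$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:local}, $(S_Pc)(\xi)$ occupies only levels $\tau(x)$ with $d(x,\bar\xi)<Q$, which lie in $\{\tau(\xi)-1,\tau(\xi),\tau(\xi)+1\}$. By (L2) and \eqref{eq:SP}, $|S_Pc|_\Lambda\le\kappa\sqrt3\cdot2|c|_\flat\le4|c|_\flat$.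

(b) Let $c'=S_P\chi_\tau c-\chi_\tau S_Pc$. By \eqref{eq:local}, a vertex $x$ contributes to $c'_l(\xi)$ only if $d(x,\bar\xi)<Q$ and exactly one of $\tau(x)\le l$, $\tau(\xi)\le l$ holds. As $|\tau(x)-\tau(\xi)|\le1$, the case $\tau(x)\le l<\tau(\xi)$ forces $l=\tau(\xi)-1$, and the case $\tau(\xi)\le l<\tau(x)$ forces $l=\tau(\xi)$. So $c'$ has at most two levels at each point, and $|c'|_\flat\le2|c|_\flat+2|c|_\flat$ since $\chi_\tau$ is a $\flat$-contraction. Apply (L2) to $c'$ and (L3) to $\chi_\tau S_Pc$.
\end{proof}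

\subsection*{Subforests} Let $P$ be an orientation of $A$ and $A^\circ\subseteq A$. Each component $T$ of $G[A^\circ]$ is a subtree of a rooted component of $G[A]$. Take as root of $T$ a vertex $o_T\in T$ nearest to the root of that component. This defines the \emph{induced orientation} $P^\circ$ of $A^\circ$, with map $p^\circ$.

\begin{lemma}\label{lem:sub}
If $x\in A^\circ$ and all vertices at distance less than $Q$ from $x$ lie in $A^\circ$, then $S_P(\delta_x\otimes h)=S_{P^\circ}(\delta_x\otimes h)$ for all $h\in\mathbb R^Q$.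
\end{lemma}

\begin{proof}
Let $x\in T$. A path in a rooted tree first ascends and then descends. The path from $x$ to $o_T$ lies in $T$, and no vertex of $T$ is nearer to the root than $o_T$, so this path only ascends. Hence the orbits of $x$ under $p$ and $p^\circ$ agree up to $o_T$. If $o_T$ is a root for $P$, both orbits continue along the ray over $o_T$ and agree forever. Otherwise $u=p(o_T)$ is a vertex adjacent to $o_T$, and $u\notin A^\circ$, for else $u\in T$ would be nearer to the root. By hypothesis $d(x,u)\ge Q$, so $p^j(x)\ne u$ and $p^j(x)=p^{\circ j}(x)$ for all $j<Q$. Now use \eqref{eq:SP}.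
\end{proof}

\subsection*{Change of roots} For the scalar $r$ the norm $|Sg|$ was independent of the root. For $\Phi$ we obtain independence up to an absolute factor, by replacing $r$ with a complex variable $z$ that ranges over the image of the disc under $r\phi$.

\begin{lemma}\label{lem:drop}
If $|\zeta|<1$ and $z=r\phi(\zeta)$, then $|z|<1$ and $|\operatorname{Im}z|\le(1+\sqrt2)(1-|z|)$.
\end{lemma}

\begin{proof}
Multiplying $z$ by $r<1$ decreases the left side and increases the right side, so it suffices to treat $z=\phi(\zeta)=1-s$, where $s=\sqrt{1-\zeta}=|s|e^{i\psi}$ and $\operatorname{Re}s>0$. From $|s^2-1|<1$ we get $|s|^4<2\operatorname{Re}s^2$, that is, $|s|^2<2\cos2\psi$; so $|\psi|<\pi/4$. With $x=2\cos\psi\le2$ this reads $|s|<\sqrt{x^2-2}$, and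
\[
1-|z|^2=|s|(x-|s|)\ge|s|\big(x-\sqrt{x^2-2}\big)=\frac{2|s|}{x+\sqrt{x^2-2}}\ge\frac{2|s|}{2+\sqrt2}.
\]
Thus $|z|<1$ and $1-|z|\ge\frac12(1-|z|^2)\ge|s|/(2+\sqrt2)$, while $|\operatorname{Im}z|=|s||\sin\psi|\le|s|/\sqrt2$.
\end{proof}

\begin{lemma}\label{lem:root}
If $P$ and $P'$ are orientations of the same set $A$, then $|S_{P'}c|_\Lambda\le6|S_Pc|_\Lambda$ for all $c\in\mathcal C(A)$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0)--(3,0);
\draw[dashed] (-2.7,0)--(0,0) (3,0)--(5.7,0);
\foreach \xa in {0,1,2,3} \fill (\xa,0) circle (2pt);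
\foreach \xa in {-2,-1,4,5} \draw[fill=white] (\xa,0) circle (2pt);
\foreach \xa/\ya/\xb/\yb in {0.6/0.9/0.95/0.12, 1.4/0.9/1.05/0.12, 3/0.9/3/0.12, 2.6/1.8/2.95/1.02, 3.4/1.8/3.05/1.02}
  {\fill (\xa,\ya) circle (2pt); \draw[->] (\xa,\ya)--(\xb,\yb);}
\node[below] at (0,-0.06) {$o$};
\node[below] at (3,-0.06) {$o'$};
\node[above] at (-2.4,0.05) {$\mathcal L$};
\draw[->,thick] (1.2,-0.8)--(-0.8,-0.8) node[midway,below] {$p$};
\draw[->,thick] (1.8,-0.8)--(3.8,-0.8) node[midway,below] {$p'$};
\end{tikzpicture}
\caption{A tree (solid dots) with rays (open dots) attached at two roots $o,o'$. The maps $p$ and $p'$ move each point one step toward the end of the ray at $o$ and at $o'$. They agree off the horizontal line $\mathcal L$ (thin arrows), and on $\mathcal L$ they are opposite shifts.}\label{fig:root}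
\end{figure}

\begin{proof}
For a component $T$ of $G[A]$, both $S_P1_Tc$ and $S_{P'}1_Tc$ are supported in $T\cup(T\times\{1,2,\dots\})$. These sets are disjoint for different $T$, and $|\cdot|_\Lambda^2$ is additive over disjoint supports. So we may assume that $A=T$ induces a tree, with roots $o\ne o'$.

Let $T^+$ be $T$ with the rays over both $o$ and $o'$. Extend $p$ and $p'$ to $T^+$ so that every point moves one step toward the end of the ray over $o$, respectively $o'$ (Figure~\ref{fig:root}). The extended maps are at most $(\Delta+1)$-to-one, and $S_Pc$, $S_{P'}c$ are unchanged for $c\in\mathcal C(T)$, because the $p$-orbit of a vertex of $T$ never enters the ray over $o'$, and vice versa. Let $\mathcal L$ be the bi-infinite line formed by the two rays and the path from $o$ to $o'$. Off $\mathcal L$ we have $p=p'$; on $\mathcal L\cong\mathbb Z$ the maps $p,p'$ are mutually inverse shifts.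

\emph{A complex scalar $z$, $|z|<1$.} Every power $p'^j$ is at most $(|T|+1)$-to-one, since $T^+\setminus T\subseteq\mathcal L$ and $p'^j$ is injective on $\mathcal L$. So $\|P'^j\|\le\sqrt{|T|+1}$, and $(1-zP')^{-1}=\sum_jz^jP'^j$ converges on the complex space $\ell_2(T^+)$. Let $\Psi_z=(1-zP')^{-1}(1-zP)$. For $x\notin\mathcal L$ we have $(1-zP)\delta_x=(1-zP')\delta_x$, so $\Psi_z\delta_x=\delta_x$. The subspace $\ell_2(\mathcal L)$ is invariant under $P$ and $P'$; under the Fourier transform $\ell_2(\mathbb Z)\to L_2(\mathbb T)$ they become multiplication by $\bar\sigma$ and $\sigma$, $|\sigma|=1$, and $\Psi_z$ becomes multiplication by $(1-z\bar\sigma)/(1-z\sigma)$. Its modulus is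
\begin{equation}\label{eq:symbol}
\frac{|\sigma-z|}{|\sigma-\bar z|}\le1+\frac{|z-\bar z|}{|\sigma-\bar z|}\le1+\frac{2|\operatorname{Im}z|}{1-|z|}.
\end{equation}
So $\Psi_z$ is the orthogonal sum of an identity and a multiplier, and \eqref{eq:symbol} bounds $\|\Psi_z\|$. (For real $z$ the operator is unitary, which is the root independence in \eqref{eq:kernel}.)

\emph{Substituting $J$.} By Lemma~\ref{lem:drop}, $\Psi(\zeta):=\Psi_{r\phi(\zeta)}=\sum_i\Psi_i\zeta^i$ is analytic in the disc with $\|\Psi(\zeta)\|\le3+2\sqrt2<6$; the $\Psi_i$ are real operators. For a power series $\sum_iU_i\zeta^i$ with operator coefficients, the substitution $\sum_{i<Q}U_i\otimes J^i$ is multiplicative, because $J^Q=0$. Applying it to $(1-r\phi(\zeta)P')\Psi(\zeta)=1-r\phi(\zeta)P$ gives $(1-P'\otimes\Phi)\Psi(J)=1-P\otimes\Phi$, that is, $\Psi(J)=S_{P'}S_P^{-1}$. In particular $\Psi(J)$ preserves finite supports, and $\|\Psi(J)\|_\flat\le2\cdot\frac32=3$ by \eqref{eq:SP}. For the $\sharp$-norm, identify $x=\sum_{i<Q}x_i\otimes e_i$ with the polynomial $x(\zeta)=\sum_ix_i\zeta^i$.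 Then $\Psi(J)x$ consists of the first $Q$ coefficients $y_0,\dots,y_{Q-1}$ of $\Psi(\zeta)x(\zeta)=\sum_iy_i\zeta^i$, and Parseval's identity on the circle of radius $s<1$ gives $\sum_is^{2i}|y_i|^2\le36\sum_is^{2i}|x_i|^2$. Letting $s\uparrow1$, $\|\Psi(J)\|_\sharp\le6$. Now (L1) applied to $S_{P'}c=\Psi(J)S_Pc$ finishes the proof.
\end{proof}

\begin{remark}\label{rem:phi}
With $rJ$ in place of $\Phi$, the variable $z$ would range over the disc of radius $r$, where the left side of \eqref{eq:symbol} approaches $(1+r)/(1-r)=2D-1$ for $\sigma=-i$, $z\to ir$. The function $\phi$ keeps $z$ in a region that approaches the unit circle only at $1$, and there within an angle, while $\phi(1)=1$ preserves the action on $\theta$.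
\end{remark}

\section{The space $X$}\label{sec:X}

The levels must have rapidly growing dimensions, so that the low ones can be discarded, yet each level has to represent functions on all of $V$. This is possible because level $l$ will only be inspected on sets of at most $w_l$ vertices, and a space of dimension about $w_l\log|V|$ represents all such restrictions almost isometrically.

\begin{lemma}\label{lem:rip}
Let $k,n\ge1$ be integers, $0<\eta<1$, and let $s\ge100\,\eta^{-2}k\log(en)$ be an integer. There is an $s\times n$ matrix $R$ with $\|1_W(R^TR-1)1_W\|\le\eta$ for all $W\subseteq\{1,\dots,n\}$ with $|W|\le k$.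
\end{lemma}

\begin{proof}
We may assume $k\le n$ and $|W|=k$. Let $R$ have independent $N(0,1/s)$ entries. For a unit vector $x$, $s|Rx|^2$ is a sum of $s$ squares of independent standard Gaussians $g$, and $\mathbb Ee^{ag^2}=(1-2a)^{-1/2}$ for $a<\frac12$. Markov's inequality with $a=\frac\tau{2(1+\tau)}$ and with $a=-\frac\tau{2(1-\tau)}$ bounds the probabilities of $|Rx|^2\ge1+\tau$ and of $|Rx|^2\le1-\tau$ by $e^{-\frac s2(\tau-\log(1+\tau))}$ and $e^{-\frac s2(-\tau-\log(1-\tau))}$. For $\tau\le\frac12$ both brackets are at least $\tau^2/2-\tau^3/3\ge\tau^2/4$. With $\tau=\eta/2$ we get $\Pr(||Rx|^2-1|>\eta/2)\le2e^{-s\eta^2/32}$.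

A maximal $\frac14$-separated subset of the unit sphere of $\mathbb R^W$ is a $\frac14$-net with at most $9^k$ points (disjoint balls of radius $\frac18$ inside a ball of radius $\frac98$). If $U$ is symmetric on $\mathbb R^W$, $\|U\|=|\langle Ux,x\rangle|$ with $|x|=1$, and $x'$ is a net point within $\frac14$ of $x$, then $|\langle Ux,x\rangle-\langle Ux',x'\rangle|\le\frac12\|U\|$; so $\|U\|\le2|\langle Ux',x'\rangle|$. It therefore suffices that $||Rx'|^2-1|\le\eta/2$ for all net points of all $W$. This fails with probability at most $n^k9^k\cdot2e^{-s\eta^2/32}\le e^{3k\log(en)-s\eta^2/32}<1$.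
\end{proof}

\subsection*{Parameters} The following depend only on $D$ and $\Delta$:
\[
B=(\Delta+1)^{QL},\qquad\eta=\frac1{300M},\qquad m=\lceil32M^2B\rceil .
\]
Balls of radius at most $QL$ have at most $B$ vertices. Given $G$ and $w_*$ as in Proposition~\ref{prop:block}, define for $1\le l\le L$
\begin{gather*}
w_1=\max\{2B,\lceil w_*\rceil,\lceil\log(e|V|)\rceil\},\qquad s_l=\lceil100\,\eta^{-2}(w_l+2)\log(e|V|)\rceil,\qquad n_l=\Big\lfloor\frac{w_l}{2B}\Big\rfloor\ge1,\\
w_{l+1}=\big\lceil2B(128M^2Lw_l^3+1)+2w_l+16Qs_l\big\rceil\quad(l<L).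
\end{gather*}
The three terms in $w_{l+1}$ give
\begin{equation}\label{eq:growth}
n_{l+1}\ge128M^2Lw_l^3,\qquad\sum_{j\le l}w_j\le2w_l,\qquad w_{l+1}\ge16Qs_l .
\end{equation}
By Lemma~\ref{lem:rip} fix $R_l:\mathbb R^V\to\mathbb R^{s_l}$ with $\|1_W(R_l^TR_l-1)1_W\|\le\eta$ for $|W|\le w_l+2$.

Since $\log(e|V|)\le w_l$, we have $s_l\le301\eta^{-2}w_l^2$ and $w_{l+1}\le c\,w_l^3$ with $c=c(D,\Delta)\ge1$. Thus $\log w_{l+1}+\frac12\log c\le3(\log w_l+\frac12\log c)$, and $\log w_L\le3^L(\log w_1+\frac12\log c)$. Also $\log w_1\le\log(4B)+\log w_*+\log\log(e^2|V|)$. So $\Gamma(D,\Delta)$ can be chosen such that the hypothesis of Proposition~\ref{prop:block} implies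
\begin{equation}\label{eq:girth}
\operatorname{girth}(G)>\max\{6QL+2,\ m(2\log_2w_L+2)\}.
\end{equation}
This explains the $\log\log$ in Theorem~\ref{thm:strong}: the largest sets that we inspect have size polylogarithmic in $|V|$, and the girth must exceed a multiple of the logarithm of that size.

\subsection*{The norm} Let $F_l=\mathbb R^{s_l}\otimes(\mathbb R^Q,|\cdot|_\flat)$, a Hilbert space, $X=\bigoplus_{l=1}^LF_l$, $|y|_2^2=\sum_l|y_l|^2$, and $X_{\ge l}=\bigoplus_{i\ge l}F_i$, with $y_{\ge l}$ the component of $y$ in $X_{\ge l}$. For $y\in X$ let $\tilde y_l=(R_l^T\otimes1)y_l$, a function $V\to\mathbb R^Q$. As $\|1_WR_l^T\|^2=\|1_WR_l^TR_l1_W\|\le1+\eta\le2$,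
\begin{equation}\label{eq:small}
|1_W\tilde y_l|_\flat^2\le2|y_l|^2\qquad(|W|\le w_l).
\end{equation}

\begin{definition}\label{def:chart}
A \emph{profile} is a slow function $t:V\to\{1,\dots,L+1\}$ with $|\{t\le l\}|\le w_l$ for all $l\le L$. A \emph{chart} is a pair $(t,P)$, where $t$ is a profile such that $\{t\le L\}$ induces a forest and $P$ is an orientation of $\{t\le L\}$. For a profile $t$ and $y\in X$ let $c[t,y]\in\mathcal C(\{t\le L\})$ be given by $c[t,y]_l=1_{\{t\le l\}}\tilde y_l$. Put
\[
|y|_{t,P}=|S_P\,c[t,y]|_\Lambda,\qquad\|y\|=\max\Big(|y|_2,\ \max_{(t,P)\text{ chart}}|y|_{t,P}\Big).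
\]
\end{definition}

There are finitely many charts, and each $|\cdot|_{t,P}$ is a Hilbertian seminorm, so $\|\cdot\|$ is a norm. The maximum of a profile and a slow function with values at most $L+1$ is a profile. We write $c[t]$ when $y$ is fixed.

\begin{lemma}\label{lem:X}
Let $y\in X$.
\begin{enumerate}
\item[(X1)] $|c[t,y]|_\flat\le\sqrt2\,|y|_2$ for every profile $t$.
\item[(X2)] Let $t$ be a profile, $P$ an orientation of a set $A$, and $e\in\mathcal C(A)$ such that $e_l(v)=0$ for $l\ne t(v)$ and $e_l(v)\in\{0,\pm\tilde y_l(v)\}$ for $l=t(v)$. Then $|S_Pe|_\Lambda\le6|y|_2$.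
\item[(X3)] $\|y_{\ge l}\|\le\|y\|$ for $1\le l\le L$.
\item[(X4)] If $y\in F_l$, then $\|y\|\le4|y|_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(X1) Sum \eqref{eq:small} with $W=\{t\le l\}$ over $l$. (X2) By Lemma~\ref{lem:cut}(a) and (X1), $|S_Pe|_\Lambda\le4|e|_\flat\le4|c[t,y]|_\flat\le4\sqrt2|y|_2$. (X3) We have $c[t,y_{\ge l}]=c[\max(t,l),y]$, and $(\max(t,l),P)$ is a chart if $(t,P)$ is, since $\{\max(t,l)\le L\}=\{t\le L\}$. (X4) Only level $l$ occurs, so $|S_Pc[t]|_\Lambda\le\kappa\cdot2\cdot\sqrt2|y|_2$ by (L2), \eqref{eq:SP} and (X1).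
\end{proof}

By \eqref{eq:crude} and (X1), $|y|_2\le\|y\|\le2\sqrt2M|y|_2$. The constant $M$ grows with $D$, and some growth is unavoidable: if the blocks $X^{(j)}$ built for a sequence of expanders were uniformly Euclidean, $Y$ would be isomorphic to a Hilbert space, contrary to Proposition~\ref{prop:hilbert}.

\section{The embedding}\label{sec:embed}

Define $f:V\to X$ by $f(v)_l=L^{-1/2}R_l\delta_v\otimes\theta$. Fix $u\ne v$ and $y=f(u)-f(v)$. Then
\[
\tilde y_l=L^{-1/2}(\delta_u-\delta_v+\gamma_l)\otimes\theta,\qquad\gamma_l=(R_l^TR_l-1)(\delta_u-\delta_v).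
\]
If $|W|\le w_l$, the choice of $R_l$ applied to $W\cup\{u,v\}$ gives $|1_W\gamma_l|\le\sqrt2\eta$. For a chart $(t,P)$ write $c[t]=c^0+c^\gamma$ with $c^\gamma_l=L^{-1/2}1_{\{t\le l\}}\gamma_l\otimes\theta$. Then $|c^\gamma|_\flat\le\sqrt2\eta$, and by \eqref{eq:crude}
\begin{equation}\label{eq:gamma}
|S_Pc^\gamma|_\Lambda\le2\sqrt2M\eta\le\tfrac1{100}.
\end{equation}

\subsection*{Upper bound} As $G$ is connected, it suffices to show $\|y\|\le8$ for adjacent $u,v$. First, $|y|_2^2=\sum_lL^{-1}|R_l(\delta_u-\delta_v)|^2|\theta|_\flat^2\le2(1+\eta)\le4$. Let $(t,P)$ be a chart; by symmetry and slowness, $t(u)\le t(v)\le t(u)+1$. Then $c^0=c'+c''$, where $c'_l=L^{-1/2}(\delta_u-\delta_v)\otimes\theta$ for $l\ge t(v)$, $c''_l=L^{-1/2}\delta_u\otimes\theta$ for $t(u)\le l<t(v)$, and all other levels vanish. The term $c''$ occupies at most one level, so $|S_Pc''|_\Lambda\le2\kappa$ by (L2). The term $c'$ vanishes if $t(v)=L+1$. Otherwise $u,v$ are adjacent in the forest on $\{t\le L\}$, so one is the parent of the other. The expression $\delta_u-\delta_v$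 only changes sign under exchange of $u$ and $v$, so say $p(u)=v$. By (L4), $|S_Pc'|_\Lambda\le|x|_\sharp$ with
\[
x=S_P\big((\delta_u-\delta_v)\otimes\theta\big)=\delta_u\otimes\theta+\sum_{j\ge0}\delta_{p^j(v)}\otimes\Phi^j(\Phi-1)\theta .
\]
The points $u,v,p(v),\dots$ are distinct, so Lemma~\ref{lem:fiber} gives $|x|_\sharp^2\le1+4D^{-2}/(1-r^2)\le1+\frac4D\le3$. With \eqref{eq:gamma}, $\|y\|\le\max(2,\ \frac1{100}+2\kappa+\sqrt3)\le8$.

Slowness is indispensable here: if $t(u)=1$ and $t(v)=L+1$ were allowed, then $c^0_l=L^{-1/2}\delta_u\otimes\theta$ for all $l$, and (L4) with Lemma~\ref{lem:fiber} would give $|S_Pc^0|_\Lambda\ge\frac1{24}\sqrt D$.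

\subsection*{Lower bound} Let $u\ne v$ be arbitrary and $t=\min\big(L+1,\,1+\lfloor d(\cdot,\{u,v\})/Q\rfloor\big)$. This function is slow, and $A=\{t\le L\}$ is the union of the balls of radius $QL-1$ about $u$ and $v$, so $|A|\le2B\le w_1$ and $t$ is a profile. The set $A$ induces a forest. Indeed, each of the two balls induces a connected subgraph; either they are the two components of $G[A]$, or they meet or are joined by an edge, in which case $d(u,v)<2QL$ and $A$ lies in the ball of radius $3QL$ about $u$. If a ball of radius $a$ contains a cycle, some edge of the cycle is not in the breadth-first search tree from the center, and it closes a cycle of length at most $2a+1$ with that tree. For $a\le3QL$ this contradicts \eqref{eq:girth}; this is the first use of the girth.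

Choose an orientation $P$ of $A$. Since $t(u)=t(v)=1$, we have $c^0_l=L^{-1/2}(\delta_u-\delta_v)\otimes\theta$ for all $l$, and (L4) with \eqref{eq:gamma} gives $\|y\|\ge\frac13|x|_\sharp-\frac1{100}$, where $x=S_P((\delta_u-\delta_v)\otimes\theta)$. If $u,v$ lie in the same tree, their orbits first meet after $a$ and $a'$ steps, where $a+a'$ is the distance in the tree, which is at least $d(u,v)$; by symmetry let $a\ge\frac12d(u,v)$. If they lie in different trees, the orbits are disjoint and we put $a=\infty$. For $0\le j<\min(a,D)$ the point $p^j(u)$ is not in the orbit of $v$, so $x(p^j(u))=\Phi^j\theta$ (recall $Q>D$), which has $\sharp$-norm at least $\frac18$ by Lemma~\ref{lem:fiber}. With $\mu=\min(\frac12d(u,v),D)\ge\frac12$ there are at least $\mu$ such $j$, hence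
\[
\|f(u)-f(v)\|\ge\tfrac1{24}\sqrt\mu-\tfrac1{100}\ge\tfrac1{50}\sqrt\mu ,
\]
because $(\frac1{24}-\frac1{50})\sqrt{1/2}>0.015$.

\section{Random cuts}\label{sec:cuts}

On a subspace of small dimension, the vertices that matter will form a set $A$ with $|A|\le w_L$, but $A$ need not induce a forest. Deleting a fixed set of vertices would lose all information about vectors concentrated there. Instead we delete a random set that is unlikely to contain any given vertex. If $G[A]$ is a single cycle of length at least $m$, one deletes a uniformly random vertex; in general, large girth and small size force long threads of vertices of degree $2$, which play the role of the cycle. This is the second use of the girth.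

\begin{lemma}\label{lem:random}
If $A\subseteq V$ and $|A|\le w_L$, there is a random set $Z\subseteq A$ such that $G[A\setminus Z]$ is always a forest and $\Pr(x\in Z)\le1/m$ for all $x\in A$.
\end{lemma}

\begin{proof}
Let $A\ne\emptyset$, and call $Z\subseteq A$ \emph{admissible} if $G[A\setminus Z]$ is a forest. The minimax theorem for the finite matrix $(1_{x\in Z})$, with $x\in A$ and $Z$ admissible, states that
\[
\min_\pi\max_{x\in A}\ \pi\{Z:x\in Z\}=\max_\omega\min_{Z}\ \omega(Z),
\]
where $\pi$ and $\omega$ run over probability distributions on the admissible sets and on $A$. So it suffices to find, for each $\omega$, an admissible $Z$ with $\omega(Z)\le1/m$.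

The \emph{$2$-core} of a finite graph is its largest subgraph of minimum degree at least $2$ (the union of all such subgraphs). It is empty exactly when the graph is a forest, and the $2$-core of a subgraph is contained in the $2$-core of the graph.

\emph{Claim.} If $A'\subseteq A$ and the $2$-core $K$ of $G[A']$ is nonempty, then $K$ contains a path of $m$ vertices, all of degree $2$ in $K$.

If a component of $K$ is a cycle, its length is at least $\operatorname{girth}(G)>m$, and we are done. Otherwise take any component; it has vertices of degree at least $3$. Suppose there is no such path. Form the multigraph $H$ whose vertices are the $n$ vertices of degree at least $3$ of the component, $1\le n\le w_L$, and whose edges are the walks between them all of whose interior vertices have degree $2$. Each such walk has fewer than $m$ interior vertices, so length at most $m$, and $H$ has minimum degree at least $3$ (a loop counts twice). Let $k=\max(1,\lceil\log_2n\rceil)$, so $2k\le2\log_2n+2$. Then $H$ has a cycle of length at most $2k$,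 where loops and double edges count as cycles of length $1$ and $2$: otherwise $H$ is simple and a ball of radius $k$ has at least $1+3(1+2+\dots+2^{k-1})=3\cdot2^k-2>2^k\ge n$ vertices. This cycle comes from a cycle in $G$ of length at most $m(2\log_2w_L+2)$, contrary to \eqref{eq:girth}. The claim follows.

Start with $Z=\emptyset$. While the $2$-core $K$ of $G[A\setminus Z]$ is nonempty, take a path $\Pi$ as in the claim and add to $Z$ a vertex $z\in\Pi$ of least weight, so $\omega(z)\le\omega(\Pi)/m$. The new $2$-core $K'$ is contained in $K\setminus\{z\}$ and misses $\Pi$: a vertex of $\Pi$ whose neighbor along $\Pi$ is not in $K'$ has at most one neighbor left in $K'$, so it is not in $K'$ either, and this propagates from $z$ to both ends of $\Pi$. Hence the paths used at different stages are disjoint. The process stops, since $A\setminus Z$ shrinks, with $Z$ admissible and $\omega(Z)\le\sum_\Pi\omega(\Pi)/m\le1/m$.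
\end{proof}

\section{Subspaces of small dimension are Euclidean}\label{sec:mainest}

\begin{proposition}\label{prop:est}
Let $1\le l_0\le L$ and let $\mathcal E\subseteq X_{\ge l_0}$ be a subspace with $1\le N:=\dim\mathcal E\le w_{l_0}$. There is a Hilbertian seminorm $|\cdot|_{\mathfrak h}$ on $X$ with $|y|_{\mathfrak h}\le\sqrt2\|y\|$ on $X$ and $\|y\|\le400\,|y|_{\mathfrak h}$ on $\mathcal E$.
\end{proposition}

\subsection*{Construction of the seminorm} A space of dimension $N$ cannot put substantial mass on much more than $N^2$ vertices. We collect these heavy vertices, build a profile that contains them, and cut it at random.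

By John's theorem, the $N$-dimensional normed space $\mathcal E$ carries a Hilbertian norm with $\|y\|\le|y|_{\mathcal E}\le\sqrt N\|y\|$. Let $y^1,\dots,y^N$ be an orthonormal basis for it; then $|y^k|_2\le\|y^k\|\le1$. For $l_0<l\le L$ let $\mu_l(v)=\sum_k\sum_{i\ge l}|\tilde y^k_i(v)|_\flat^2$. If $|W|\le w_l$, then \eqref{eq:small} applies on all levels $i\ge l$ and gives $\sum_{v\in W}\mu_l(v)\le2N$. Let $H_l$ be a set of $n_l$ vertices with the largest values of $\mu_l$ (or $H_l=V$ if $|V|\le n_l$). For $v\notin H_l$ we get $n_l\mu_l(v)\le\sum_{H_l}\mu_l\le2N$. Expanding $y\in\mathcal E$ in the basis and using the Cauchy--Schwarz inequality,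
\begin{equation}\label{eq:light}
\sum_{i\ge l}|\tilde y_i(v)|_\flat^2\le\mu_l(v)\,|y|_{\mathcal E}^2\le\frac{2N^2}{n_l}\|y\|^2\qquad(y\in\mathcal E,\ v\notin H_l,\ l_0<l\le L).
\end{equation}
Put
\[
t^*=\min\big(\{L+1\}\cup\{\,l+\lceil d(\cdot,H_l)/Q\rceil:\ l_0<l\le L\}\big).
\]
This function is slow, and $t^*\le l$ on $H_l$. A vertex with $t^*\le l\le L$ is within distance $QL$ of some $H_j$, $j\le l$, so $|\{t^*\le l\}|\le\sum_{j\le l}n_jB\le\frac12\sum_{j\le l}w_j\le w_l$ by \eqref{eq:growth}. Thus $t^*$ is a profile. Let $Z$ be the random set of Lemma~\ref{lem:random} for $A=\{t^*\le L\}$. To remove $Z$ slowly, let $\sigma_Z=L+1-\lfloor d(\cdot,Z)/Q\rfloor$, a slow function equal to $L+1$ on $Z$ (for $Z=\emptyset$ let $\sigma_Z=1$), and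
\[
t_Z=\max(t^*,\sigma_Z),\qquad A_Z=\{t_Z\le L\}\subseteq\{t^*\le L\}\setminus Z .
\]
Then $t_Z$ is a profile and $A_Z$ induces a forest. Choose an orientation $P_Z$ of $A_Z$ for each outcome $Z$, and define
\[
|y|_{\mathfrak h}^2=|y|_2^2+\mathbb E\,|y|_{t_Z,P_Z}^2 .
\]
This is a Hilbertian seminorm, and $|y|_{\mathfrak h}^2\le2\|y\|^2$ on $X$ because each $(t_Z,P_Z)$ is a chart.

\subsection*{Comparison with an arbitrary chart} Fix $y\in\mathcal E$, a chart $(t_0,P_0)$ with $A_0=\{t_0\le L\}$, and an outcome $Z$. Since $\tilde y_l=0$ for $l<l_0$, replacing $t_0$ by $\max(t_0,l_0)$ changes neither $c[t_0]$ nor $A_0$; so assume $t_0\ge l_0$. We raise the profile through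
\[
t_1=\max(t_0,t^*-1),\qquad t_2=\max(t_1,\sigma_Z),\qquad t_3=\max(t_2,t_Z),
\]
all of which are profiles, and change the orientation between $t_2$ and $t_3$. Note that $t^*\le t_1+1$, hence
\begin{equation}\label{eq:close}
t_Z\le t_2+1,\qquad t_2\le t_3\le t_2+1 .
\end{equation}

\emph{Step 1: discarding light vertices.} The difference $c[t_0]-c[t_1]$ consists of the entries $\tilde y_l(v)$ with $t_0(v)\le l<t_1(v)$. Split it as $e+e'$, where $e$ has the entries with $l=t_0(v)$ and $e'$ those with $l>t_0(v)$. By (X2), $|S_{P_0}e|_\Lambda\le6|y|_2$. Let $v$ be in the support of $e'$ and $j=t_0(v)$. Then $t^*(v)\ge j+2$, so $l_0<j+1\le L$ and $v\notin H_{j+1}$. There are at most $w_j$ vertices with $t_0=j$, and $N\le w_{l_0}\le w_j$. By \eqref{eq:light} with $l=j+1$, and by \eqref{eq:growth},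
\[
|e'|_\flat^2\le\sum_{j=l_0}^{L-1}w_j\frac{2N^2}{n_{j+1}}\|y\|^2\le\sum_{j=l_0}^{L-1}\frac{2w_j^3}{128M^2Lw_j^3}\|y\|^2\le\frac{\|y\|^2}{64M^2},
\]
so $|S_{P_0}e'|_\Lambda\le\frac14\|y\|$ by \eqref{eq:crude}. The lightness must outweigh $w_j$ vertices, which $n_{j+1}$ does and $n_j$ does not; this is why $t_1$ is defined with $t^*-1$, and why the level $l=t_0(v)$ is treated separately. We have shown
\[
|S_{P_0}c[t_0]|_\Lambda\le|S_{P_0}c[t_1]|_\Lambda+6|y|_2+\tfrac14\|y\| .
\]

\emph{Step 2: leaving the neighborhood of the cut.} If $t_2(v)>t_1(v)$, then $\sigma_Z(v)\ge2$, so $v\in W_Z:=\{d(\cdot,Z)<QL\}$ (with $W_\emptyset=\emptyset$). Hence $c[t_1]-c[t_2]$ consists of some of the entries of $1_{W_Z}c[t_1]$, and by \eqref{eq:crude}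
\[
|S_{P_0}c[t_1]|_\Lambda\le|S_{P_0}c[t_2]|_\Lambda+2M|1_{W_Z}c[t_1]|_\flat .
\]
The last term can be large for a given $Z$; it will be small on average.

\emph{Step 3: changing the orientation.} The orientations $P_0$ and $P_Z$ live on different forests, so we pass to a common subforest. Let $A^\circ=\{t_2\le L-1\}$. Then $A^\circ\subseteq A_0$ since $t_0\le t_2$, and $A^\circ\subseteq A_Z$ by \eqref{eq:close}. Let $c^\circ=1_{A^\circ}c[t_2]$. The difference $c[t_2]-c^\circ$ lies in $\mathcal C(A_0)$ and consists of the entries $\tilde y_L(v)$ with $t_2(v)=L$, so $|S_{P_0}(c[t_2]-c^\circ)|_\Lambda\le6|y|_2$ by (X2).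

Let $P$ be either of $P_0,P_Z$, and $P^\circ$ the induced orientation of $A^\circ$. If $t_2(x)\le L-2$, then by slowness all vertices within distance $Q$ of $x$ lie in $A^\circ$, and Lemma~\ref{lem:sub} shows that $S_P-S_{P^\circ}$ annihilates $\delta_x\otimes h$. So $(S_P-S_{P^\circ})c^\circ=(S_P-S_{P^\circ})1_{\{t_2=L-1\}}c^\circ$ occupies only the levels $L-1$ and $L$, and by (L2), \eqref{eq:SP} and (X1) its $\Lambda$-norm is at most $\kappa\sqrt2\cdot4\cdot\sqrt2|y|_2\le9|y|_2$. Lemma~\ref{lem:root} compares the two orientations $P_0^\circ,P_Z^\circ$ of $A^\circ$. Together,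
\[
|S_{P_0}c[t_2]|_\Lambda\le6|y|_2+9|y|_2+|S_{P_0^\circ}c^\circ|_\Lambda\le15|y|_2+6\big(|S_{P_Z}c^\circ|_\Lambda+9|y|_2\big).
\]

\emph{Step 4: $c^\circ$ is nearly a cut of $c[t_Z]$.} As $t_3\ge t_Z$, we have $c[t_3]=\chi_{t_3}c[t_Z]$, so Lemma~\ref{lem:cut}(b) and (X1) give $|S_{P_Z}c[t_3]|_\Lambda\le2|y|_{t_Z,P_Z}+8\kappa|y|_2\le2|y|_{t_Z,P_Z}+9|y|_2$. Let $e''=c^\circ-c[t_3]\in\mathcal C(A_Z)$ and use \eqref{eq:close}. If $t_2(v)\le L-1$, then $e''(v)$ consists of the entries $\tilde y_l(v)$ with $t_2(v)\le l<t_3(v)$, so at most of the one with $l=t_2(v)$. If $t_2(v)=L$, then $c^\circ(v)=0$ and $e''(v)$ is $0$ or $-\tilde y_L(v)$ on level $L$. If $t_2(v)=L+1$, then $e''(v)=0$. So (X2) applies with the profile $t_2$, and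
\[
|S_{P_Z}c^\circ|_\Lambda\le2|y|_{t_Z,P_Z}+15|y|_2 .
\]

\emph{Averaging.} The four steps give, with $6+15+54+90=165$,
\[
|y|_{t_0,P_0}\le12|y|_{t_Z,P_Z}+165|y|_2+\tfrac14\|y\|+2M|1_{W_Z}c[t_1]|_\flat .
\]
The profile $t_1$ does not depend on $Z$, and $\Pr(v\in W_Z)\le B/m$, since $v\in W_Z$ requires $Z$ to contain one of at most $B$ vertices. By (X1), $\mathbb E|1_{W_Z}c[t_1]|_\flat^2\le\frac{2B}m|y|_2^2$, and $16M^2\cdot\frac{2B}m\le1$ by the choice of $m$. Square the inequality using $(a_1+\dots+a_4)^2\le4\sum_ia_i^2$ and average over $Z$: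
\[
|y|_{t_0,P_0}^2\le576\,\mathbb E|y|_{t_Z,P_Z}^2+4\cdot165^2|y|_2^2+\tfrac14\|y\|^2+|y|_2^2 .
\]
The right side does not depend on the chart $(t_0,P_0)$, and $\|y\|^2\le|y|_2^2+\max|y|_{t_0,P_0}^2$. Hence $\frac34\|y\|^2\le(2+4\cdot165^2)|y|_{\mathfrak h}^2=108902\,|y|_{\mathfrak h}^2$, which gives $\|y\|\le400|y|_{\mathfrak h}$. This proves Proposition~\ref{prop:est}. \qed

\section{Property $\mathcal W$ and the end of the proof}\label{sec:end}

The argument repeats, for the levels of $X$, the trichotomy of Section~\ref{sec:blocks}: low levels are discarded, one critical level is Euclidean by (X4), and high levels are covered by Proposition~\ref{prop:est}.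

\begin{proof}[Proof of Proposition~\ref{prop:block}]
The space $X$ is nonzero, $w_1\ge w_*$, and the bounds on $f$ were proved in Section~\ref{sec:embed}. We show that $X$ has property $\mathcal W(w_1,404)$.

Let $N\ge1$, and let $l_0$ be the least $l\in\{1,\dots,L\}$ with $N\le w_l$, or $l_0=L+1$ if there is none. Put $X'=X$ if $l_0=1$, that is, if $N\le w_1$, and $X'=X_{\ge l_0-1}$ if $l_0\ge2$. In the second case $N>w_{l_0-1}$, and \eqref{eq:growth} gives
\[
\operatorname{codim}X'=\sum_{i\le l_0-2}Qs_i\le\frac1{16}\sum_{i\le l_0-1}w_i\le\frac18w_{l_0-1}<\frac N8 .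
\]
Let $\dim\mathcal E\le N$ and $\mathcal E_1=\{y_{\ge l_0}:y\in\mathcal E\cap X'\}$, where $y_{\ge L+1}=0$. If $\mathcal E_1\ne0$, then $l_0\le L$ and $\dim\mathcal E_1\le N\le w_{l_0}$; let $|\cdot|_{\mathfrak h}$ be given by Proposition~\ref{prop:est} for $\mathcal E_1$. If $\mathcal E_1=0$, let $|\cdot|_{\mathfrak h}=0$. Put $|y|_*^2=|y|_2^2+|y_{\ge l_0}|_{\mathfrak h}^2$. By (X3), $|y|_*^2\le\|y\|^2+2\|y\|^2$ on $X$. A vector $y\in\mathcal E\cap X'$ has the form $y_{l_0-1}+y_{\ge l_0}$, without the first term if $l_0=1$, so by (X4)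
\[
\|y\|\le4|y_{l_0-1}|_2+400\,|y_{\ge l_0}|_{\mathfrak h}\le404\,|y|_* .\qedhere
\]
\end{proof}

With the reductions in Sections~\ref{sec:intro} and~\ref{sec:blocks}, this proves Theorems~\ref{thm:strong} and~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{LPS} Lubotzky, Phillips and Sarnak, Combinatorica 8 (1988).

\bibitem{OWR} \emph{Mini-Workshop: Superexpanders and Their Coarse Geometry},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3641/\allowbreak OWR\_2018\_19.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}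

\end{thebibliography}
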